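\title{Nonuniqueness for entire graphs moving by mean curvature}

\begin{abstract}
The mean curvature equation for entire graphs over $\mathbb R^N$ has a smooth solution for every locally Lipschitz initial datum, with no condition at infinity, and for $N=1$ this solution is unique. We show that uniqueness fails for every $N\ge2$: there is a smooth initial datum with two solutions that differ by at least $3$ at arbitrarily small times, and a smooth initial datum with $2^{\aleph_0}$ solutions. The datum is very high on a thin ``Cantor brush'' in the plane and very low elsewhere. In one solution the brush is erased from infinity in arbitrarily short time; in the other it survives along hairpins bounded by grim reapers. All barriers are explicit.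
\end{abstract}

\section{Introduction}

For a real function $u(p,t)$ of $p\in\mathbb R^N$ and $t\ge0$, with spatial gradient $Du$ and Hessian $D^2u$, consider the Cauchy problem
\begin{equation}\label{eq:mcf}
u_t-\Delta u+\frac{\langle D^2u\,Du,Du\rangle}{1+|Du|^2}=0\quad\text{in }\mathbb R^N\times(0,\infty),\qquad u(\cdot,0)=u_0\quad\text{in }\mathbb R^N .
\end{equation}
The equation can be written $u_t=\omega\operatorname{div}(Du/\omega)$ with $\omega=\sqrt{1+|Du|^2}$. It says that the normal velocity $u_t/\omega$ of the graph of $u(\cdot,t)$ in $\mathbb R^{N+1}$ equals its mean curvature. Throughout, a \emph{solution} of \eqref{eq:mcf} is a function $u$ that is smooth in $\mathbb R^N\times(0,\infty)$, satisfies the equation there, and is continuous on $\mathbb R^N\times[0,\infty)$ with $u(\cdot,0)=u_0$. Nothing is required of $u$ or $u_0$ at infinity.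

A theorem of Ecker and Huisken states that \eqref{eq:mcf} has a solution for every $u_0\in W^{1,\infty}_{\mathrm{loc}}(\mathbb R^N)$, that is, for every locally Lipschitz $u_0$, however it behaves at infinity. Is this solution unique? For $N=1$ it is; this was proved independently by Chou and Kwong and by Barles, Biton and Ley. The question is raised in \cite{Uniq}, whose authors state that, as far as they know, it is open in its full generality for $N>1$.

One would guess that the answer is yes, and not only because of the case $N=1$. Shrinking spheres can be placed above and below any graph, and they confine a solution in terms of nearby data alone. For $N=2$, Lemma~\ref{lem:disc} below says that $u(p,t)$ lies within $2\sqrt t$ of the range of $u_0$ on the disc of radius $2\sqrt t$ about $p$, whatever the solution does far away. So no solution can receive an unbounded amount of height from infinity. The bound leaves a gap, however: it allows two solutions to differ at $(p,t)$ by as much as the oscillation of $u_0$ on that disc. The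 examples below live in this gap.

\begin{theorem}\label{thm:two}
Let $N\ge2$. There are $u_0\in C^\infty(\mathbb R^N)$, two solutions $u,v$ of \eqref{eq:mcf} with initial value $u_0$, points $X_k\in\mathbb R^N$ and times $t_k^*\downarrow0$ such that
\[
u(X_k,t_k^*)\ge1\quad\text{and}\quad v(X_k,t_k^*)\le-2\qquad\text{for all }k\ge0 .
\]
\end{theorem}

Since $u-v$ is continuous and vanishes at $t=0$, the points $X_k$ must leave every bounded set: the two solutions separate at infinity, immediately.

\begin{theorem}\label{thm:many}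
Let $N\ge2$. There is $u_0\in C^\infty(\mathbb R^N)$ for which \eqref{eq:mcf} has a family of $2^{\aleph_0}$ solutions, any two of which differ at arbitrarily small positive times.
\end{theorem}

There cannot be more than $2^{\aleph_0}$ solutions, because a continuous function on $\mathbb R^N\times[0,\infty)$ is determined by its values on a countable dense set.

If $f(x,y,t)$ solves \eqref{eq:mcf} for $N=2$, then $(p_1,\dots,p_N,t)\mapsto f(p_1,p_2,t)$ solves it in $\mathbb R^N$, since the remaining variables contribute nothing to $\Delta u$, $Du$ or $D^2u\,Du$. \emph{It therefore suffices to prove both theorems for $N=2$}, and from now on $p=(x,y)\in\mathbb R^2$. We write the equation as $f_t=\mathcal M[f]$, where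
\begin{equation}\label{eq:M}
\mathcal M[f]=\operatorname{tr}\big(A(Df)D^2f\big)=\frac{(1+f_y^2)f_{xx}-2f_xf_yf_{xy}+(1+f_x^2)f_{yy}}{1+f_x^2+f_y^2},\qquad A(q)=I-\frac{q\otimes q}{1+|q|^2}.
\end{equation}
The matrix $A(q)$ is positive definite, with eigenvalues $1$ and $(1+|q|^2)^{-1}$.

Both solutions of Theorem~\ref{thm:two} are limits of solutions whose data agree with $u_0$ for $y\le n$ and are modified in two different ways above that height. Section~\ref{sec:model} explains why the modification is not forgotten as $n\to\infty$. Section~\ref{sec:tools} contains the comparison and compactness lemmas, Sections~\ref{sec:brush} and~\ref{sec:datum} construct $u_0$, Sections~\ref{sec:cap} and~\ref{sec:cut} estimate the two kinds of approximating solutions, and Section~\ref{sec:end} passes to the limit. From outside we use the existence theorem of Ecker and Huisken, for smooth data only, and two interior estimates for uniformly parabolic equations, which are recalled in Section~\ref{sec:tools}.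

\section{Steep graphs and grim reapers}\label{sec:model}

\subsection{Level curves of a steep graph}
Let $\mathbf e,\mathbf n$ be orthonormal vectors with $Df$ parallel to $\mathbf n$ at a given point. They are eigenvectors of $A(Df)$, so
\begin{equation}\label{eq:split}
\mathcal M[f]=D^2f(\mathbf e,\mathbf e)+\frac{D^2f(\mathbf n,\mathbf n)}{1+|Df|^2}.
\end{equation}
Suppose $Df\ne0$ and $\mathbf n=Df/|Df|$. The level curve of $f$ through the point moves in the direction $\mathbf n$ with velocity $-f_t/|Df|$, and its curvature in that direction is $\kappa=-D^2f(\mathbf e,\mathbf e)/|Df|$. For a solution, \eqref{eq:split} gives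
\[
\text{velocity}=\kappa-\frac{D^2f(\mathbf n,\mathbf n)}{|Df|\,(1+|Df|^2)} .
\]
Replacing $f$ by $\Lambda f$ leaves $\kappa$ unchanged and makes the last term $O(\Lambda^{-2})$. Thus the level curves of a steep solution move nearly by curve shortening, at a rate that depends on their shape and not on the height of the graph. For $N=1$ there is no direction $\mathbf e$ and this term is absent.

A curve $y=Y(x,t)$ moves by curve shortening when $Y_t=Y_{xx}/(1+Y_x^2)$. The solutions we need are the grim reapers. For $\ell>0$ put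
\[
G_\ell(\xi)=-\frac\ell\pi\log\cos\frac{\pi\xi}{\ell},\qquad|\xi|<\frac\ell2 .
\]

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(G1)] $G_\ell\ge0=G_\ell(0)$, $G_\ell(\xi)\to\infty$ as $|\xi|\to\ell/2$, and $G_\ell''=\frac\pi\ell(1+G_\ell'^2)$. Hence $Y=\frac{\pi t}\ell+G_\ell(x)$ solves $Y_t=Y_{xx}/(1+Y_x^2)$.
\item[(G2)] For fixed $\xi$, the function $\ell\mapsto G_\ell(\xi)$ is nonincreasing on $(2|\xi|,\infty)$.
\item[(G3)] If $0<d\le\frac\ell2-|\xi|$, then $G_\ell(\xi)\le\frac\ell\pi\log\frac{\ell}{2d}$.
\end{enumerate}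
\end{lemma}

\begin{proof}
(G1) follows from $G_\ell'=\tan(\pi\xi/\ell)$. For (G2) let $\xi\neq0$ and $\theta=\pi|\xi|/\ell$. Then $G_\ell(\xi)=|\xi|\,(-\log\cos\theta)/\theta$, and this quotient increases with $\theta\in(0,\pi/2)$ because $-\log\cos$ is convex and vanishes at $0$. For (G3), $\cos\frac{\pi\xi}\ell=\sin\frac{\pi(\ell/2-|\xi|)}{\ell}\ge\sin\frac{\pi d}\ell\ge\frac{2d}\ell$, by $\sin\theta\ge2\theta/\pi$ on $[0,\pi/2]$.
\end{proof}

The grim reaper of width $\ell$ is a finger that retreats with speed $\pi/\ell$: thin fingers are fast. It also gives exact solutions of $f_t=\mathcal M[f]$ over a strip.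

\begin{lemma}[Tilted reaper]\label{lem:tilt}
Let $\Lambda\ge0$ and $\mu=\pi/\ell$. Then $f=\sqrt{1+\Lambda^2}\,\big(G_\ell(x)+\mu t\big)-\Lambda y$ satisfies $f_t=\mathcal M[f]$ for $|x|<\ell/2$.
\end{lemma}

\begin{proof}
With $\alpha=\sqrt{1+\Lambda^2}$ and $G=G_\ell$ we have $f_x=\alpha G'$, $f_y=-\Lambda$, $f_{xx}=\alpha\mu(1+G'^2)$, $f_{xy}=f_{yy}=0$. So \eqref{eq:M} gives $\mathcal M[f]=\alpha^2\cdot\alpha\mu(1+G'^2)/(\alpha^2+\alpha^2G'^2)=\alpha\mu=f_t$.
\end{proof}

The equation is invariant under $f\to-f$. For $\Lambda=0$, the solution $-f$ is a ridge of width $\ell$ that sinks with speed $\pi/\ell$. For large $\Lambda$, the level curves of $\pm f$ are fingers that travel in the plane with speed $\mu\sqrt{1+\Lambda^2}/\Lambda\approx\pi/\ell$. A thin ridge can be protected against sinking by making it high. It cannot be protected in this way against being shortened from a free end.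

\subsection{One splitting}\label{sub:heur}
This subsection is heuristic and is not used in the proofs. Take a datum that is very high on a region $\mathcal R$ and very low outside it, and treat $\partial\mathcal R$ as a curve moving by curve shortening, with every finger of width $\ell$, of $\mathcal R$ or of its complement, retreating at speed $\pi/\ell$. Let $r$ be small and
\[
\mathcal R=\big([0,1]\times[0,1]\big)\cup\big(([0,r]\cup[1-r,1])\times[1,2]\big):
\]
a strip of width $1$ that splits into two legs of width $r$, with a slot of width $1-2r$ between them.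

\emph{Cut.} The legs have free upper ends, which come down with speed $\pi/r$. After time $r/\pi$ the legs are gone, while the bottom of the slot has risen by only $r/(1-2r)$.

\emph{Cap.} Attach both legs to a wide high plateau above $y=2$. Now the legs have no free end. What moves is the bottom of the slot, upward with speed $\pi/(1-2r)$, and the lower end of $\mathcal R$, upward with speed $\pi$. Between these two curves the high region survives as a hairpin, which in time $r/\pi$ is displaced by about $r$.

So at height $y=\frac32$ and time $r/\pi$ the capped solution is high on the legs and the cut solution is low. Now let each leg split again, and so on, with widths $e_k$ decreasing geometrically and the $k$-th story occupying $k\le y\le k+1$. Cut or cap at story $n$. The time needed to erase the cut brush down to height $k+1$ is about $\frac1\pi\sum_{i>k}e_i$, which is comparable to $e_{k+1}$ for every $n$. The difference at height $k+\frac32$ and time of order $e_{k+1}$ therefore survives the limit $n\to\infty$, in which both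 data converge to the same $u_0$.

The splitting is what keeps the capped solution alive. A ridge of width $e_k$ must be higher than $\pi T/e_k$ to survive sinking for a time $T$, so the heights grow with $k$, and the set where $u_0$ exceeds the $k$-th height has a free \emph{lower} end near $y=k$. In a single strip that narrows without splitting, this end would run into thinner and thinner parts and reach infinity after time about $\frac1\pi\sum_{i\ge k}e_i$. At a splitting it follows the bottom of the slot, and its speed stays close to $\pi/e_k$.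

\subsection{Ridges along a moving foliation}
To turn the hairpin into a barrier we need a subsolution that is high in the middle of a moving band and tends to $-\infty$ at its two long sides, so that these sides require no boundary check. If the band is foliated by curves moving by curve shortening, the main term in \eqref{eq:split} cancels against the time derivative, and only a bounded error has to be paid for by letting the ridge sink.

\begin{lemma}\label{lem:ridge}
Let $\sigma(x,y,t)$ be smooth with values in $(-\frac\pi2,\frac\pi2)$ and $D\sigma\ne0$. Suppose that $\sigma_t=D^2\sigma(\mathbf e,\mathbf e)$, where $\mathbf e$ is a unit vector orthogonal to $D\sigma$. Then $w=h-\lambda t+\log\cos\sigma$, with constants $h,\lambda$, satisfies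
\[
\mathcal M[w]-w_t\ \ge\ \lambda-1-|D\sigma|^2-\frac{|D^2\sigma|}{2|D\sigma|}.
\]
The hypothesis holds at every point near which $\sigma$ is constant along a curve $y=Y(x,t)$ through the point with $Y_t=Y_{xx}/(1+Y_x^2)$.
\end{lemma}

\begin{proof}
Let $\psi=\log\cos$, so $\psi''=-(1+\psi'^2)$, and $\mathbf n=D\sigma/|D\sigma|$. Then $Dw=\psi'D\sigma$, $D^2w=\psi'D^2\sigma+\psi''D\sigma\otimes D\sigma$ and $w_t=-\lambda+\psi'\sigma_t$. In \eqref{eq:split}, $D^2w(\mathbf e,\mathbf e)=\psi'D^2\sigma(\mathbf e,\mathbf e)=\psi'\sigma_t$, so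
\[
\mathcal M[w]-w_t=\lambda-\frac{|D\sigma|^2+\psi'^2|D\sigma|^2}{1+\psi'^2|D\sigma|^2}+\frac{\psi'D^2\sigma(\mathbf n,\mathbf n)}{1+\psi'^2|D\sigma|^2}.
\]
The first quotient is at most $|D\sigma|^2+1$. The second is at most $|D^2\sigma|/(2|D\sigma|)$ in absolute value, because $1+\psi'^2|D\sigma|^2\ge2|\psi'||D\sigma|$.

For the last claim differentiate $\sigma(x,Y(x,t),t)=\text{const}$. One derivative in $x$ shows that $\mathbf e=(1,Y_x)/\sqrt{1+Y_x^2}$ is orthogonal to $D\sigma$. Two give $\sigma_{xx}+2\sigma_{xy}Y_x+\sigma_{yy}Y_x^2=-\sigma_yY_{xx}$, that is, $D^2\sigma(\mathbf e,\mathbf e)=-\sigma_yY_{xx}/(1+Y_x^2)$. One derivative in $t$ gives $\sigma_t=-\sigma_yY_t$, and the two right sides are equal.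
\end{proof}

The simplest case is the straight band $|x|<\ell/2$ with $\sigma=\pi x/\ell$. Here $\sigma_t=0$ and $D^2\sigma=0$, and $w=h-\lambda t+\log\cos(\pi x/\ell)$ is a subsolution for $\lambda=1+(\pi/\ell)^2$. A comparison argument needs a bounded piece of the band, and a piece has two ends, at which $f\ge w$ has to come from somewhere. Our device is to bury each end inside the next piece, whose constant $h$ is larger, so that the end cannot carry the maximum of $w-f$. In a chain of straight pieces this is impossible: burying the upper ends asks for $h_{k+1}>h_k$, and burying the lower ends asks for $h_k>h_{k+1}$. A hairpin has both its ends at the top. Each is buried in a hairpin of the next level, and the pieces form a binary tree.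

\section{Comparison and compactness}\label{sec:tools}

Since nothing is known about solutions at infinity, every comparison takes place on a bounded set. The basic step is the following \emph{touching argument}. If smooth functions $f,g$ are such that $f-g$ has a spatial local maximum at a point, then $Df=Dg$ and $D^2f\le D^2g$ there, hence $\mathcal M[f]\le\mathcal M[g]$ because $A(Df)=A(Dg)$ is positive definite.

\begin{lemma}[Comparison]\label{lem:comp}
Let $\Omega\subset\mathbb R^2$ be bounded and open, $f$ a solution, $0\le t_1<t_2$, and $g$ smooth on $\Omega\times[t_1,t_2]$ with $g_t\ge\mathcal M[g]$. Suppose $g\ge f$ on $\Omega\times\{t_1\}$ and $\liminf(g-f)\ge0$ along every sequence in $\Omega\times[t_1,t_2]$ that converges to a point of $\partial\Omega\times[t_1,t_2]$. Then $f\le g$ on $\Omega\times[t_1,t_2]$.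
\end{lemma}

\begin{proof}
Otherwise $f-g-\varepsilon(t-t_1)$ has positive supremum for some $\varepsilon>0$. A maximizing sequence has a limit point, which by the hypotheses is a point $(p,t)$ with $p\in\Omega$ and $t>t_1$; the supremum is attained there. Comparing with earlier times gives $f_t\ge g_t+\varepsilon$, and the touching argument gives $f_t=\mathcal M[f]\le\mathcal M[g]\le g_t$, a contradiction.
\end{proof}

\begin{lemma}[Discs]\label{lem:disc}
Let $f$ be a solution with $f(\cdot,0)\le m$ on the disc $|p-p_0|\le\rho$. Then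
\[
f(p_0,t)\le m+\rho-\sqrt{\rho^2-4t}\le m+\rho\qquad\text{for }0\le t\le\rho^2/4 .
\]
If instead $f(\cdot,0)\ge m$ on the disc, then $f(p_0,t)\ge m-\rho+\sqrt{\rho^2-4t}\ge m-\rho$.
\end{lemma}

\begin{proof}
By the symmetry $f\to-f$ it suffices to prove the first claim. The barrier is the lower half of a sphere that shrinks slightly too fast. For $\varepsilon>0$ and $\beta>4$ put $R(t)^2=\rho^2-\beta t$, and for $|p-p_0|\le R(t)$ put $z=\sqrt{R(t)^2-|p-p_0|^2}$ and $S=m+\rho+\varepsilon-z$. Where $z>0$ we have $S_t=\beta/(2z)$, $DS=(p-p_0)/z$ and $\sqrt{1+|DS|^2}=R/z$, so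
\[
\mathcal M[S]=\frac Rz\operatorname{div}\frac{p-p_0}{R}=\frac2z<S_t .
\]
At $t=0$, $f\le m<S$. If $f<S$ fails before time $\rho^2/\beta$, then, $f$ being continuous up to $t=0$, there is a first time $t_1>0$ at which $f=S$ at some point $\hat p$; since the discs shrink, $f\le S$ on the whole disc at time $t_1$. If $z(\hat p)>0$, then $S_t\le f_t=\mathcal M[f]\le\mathcal M[S]<S_t$ at $(\hat p,t_1)$, which is absurd. If $|\hat p-p_0|=R(t_1)$, then for $p$ on the radius ending at $\hat p$ we get $f(\hat p,t_1)-f(p,t_1)\ge z(p)\ge\sqrt{R(t_1)|\hat p-p|}$, which contradicts the differentiability of $f(\cdot,t_1)$ at $\hat p$. So $f(p_0,t)<m+\rho+\varepsilon-\sqrt{\rho^2-\beta t}$ for $t<\rho^2/\beta$. Let $\varepsilon\to0$ and $\beta\to4$, and use continuity at $t=\rho^2/4$.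
\end{proof}

The equation degenerates as $|Df|\to\infty$, so compactness requires a local gradient bound in terms of the height.

\begin{lemma}[Interior gradient bound]\label{lem:grad}
Let $f$ be smooth on $B_{2R}(p_0)\times(0,t_0]$ with $f_t=\mathcal M[f]$ and $|f|\le m$, where $m>0$. Then $|Df(p_0,t_0)|\le C(m,R,t_0)$, where $C$ is continuous in $t_0>0$.
\end{lemma}

\begin{proof}
Write $q=Df$, $B=D^2f$, $A=A(q)$, $W=1+|q|^2$, $\omega=\sqrt W$, and
\[
\mathcal Lg=g_t-\operatorname{tr}(A\,D^2g),\qquad\Gamma(g,\tilde g)=\langle A\,Dg,D\tilde g\rangle,\qquad\Gamma(g)=\Gamma(g,g)\ge0 .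
\]
Then $\mathcal Lf=0$, $\mathcal L(g\tilde g)=g\mathcal L\tilde g+\tilde g\mathcal Lg-2\Gamma(g,\tilde g)$, and $\mathcal L\,\psi(g)=\psi'(g)\mathcal Lg-\psi''(g)\Gamma(g)$.

\emph{The equation for $\omega$.} From $A_{ij}=\delta_{ij}-q_iq_j/W$ we get
\[
\sum_{i,j}\frac{\partial A_{ij}}{\partial q_l}B_{ij}=-\frac2W(Bq)_l+\frac{2q_l}{W^2}\langle Bq,q\rangle=-\frac2W(ABq)_l .
\]
Differentiating $f_t=\operatorname{tr}(A(Df)D^2f)$ in the $k$-th variable therefore gives $\mathcal Lq_k=-\frac2W(BABq)_k$. Put $\beta=\langle ABq,Bq\rangle$. Then $\mathcal LW=2\sum_kq_k\mathcal Lq_k-2\sum_k\Gamma(q_k)=-\frac4W\beta-2\operatorname{tr}(BAB)$, and $DW=2Bq$ gives $\Gamma(W)=4\beta$ and $\Gamma(\omega)=\beta/\omega^2$. Hence $\mathcal L\omega=\frac{\mathcal LW}{2\omega}+\frac{\Gamma(W)}{4\omega^3}=-\frac\beta{\omega^3}-\frac{\operatorname{tr}(BAB)}\omega$ and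
\begin{equation}\label{eq:omega}
\mathcal L\omega+\frac2\omega\Gamma(\omega)=-\frac1\omega\Big(\operatorname{tr}(BAB)-\frac{\langle BABq,q\rangle}W\Big)=-\frac1\omega\operatorname{tr}(BABA)=-\frac1\omega\big|A^{1/2}BA^{1/2}\big|^2\le0 .
\end{equation}
This is the classical evolution equation of the unit normal under mean curvature flow, written for its vertical component $1/\omega$.

\emph{The cutoff.} A cutoff in $p$ alone produces error terms that nothing absorbs. A cutoff that involves the height $f$ does better, because $\Gamma(f)$ is close to $1$ exactly where $\omega$ is large. Put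
\[
\phi=1-\frac{|p-p_0|^2}{R^2}+\frac{f-f(p_0,t_0)}{4m}-2\Big(1-\frac t{t_0}\Big),\qquad\zeta=e^{\gamma\phi}-1,
\]
with $\gamma>0$ fixed below. The third term of $\phi$ lies in $[-\frac12,\frac12]$. So $\phi\le\frac32$, $\phi(p_0,t_0)=1$, and $\{\phi\ge0\}$ is a compact subset of $\{|p-p_0|^2\le\frac32R^2,\ t_0/4\le t\le t_0\}$. At a maximum point of $\zeta\omega$ over this set we have $\phi>0$, $D(\zeta\omega)=0$, $D^2(\zeta\omega)\le0$ and $(\zeta\omega)_t\ge0$. Using \eqref{eq:omega},
\[
0\le\mathcal L(\zeta\omega)\le\omega\mathcal L\zeta-\frac{2\zeta}\omega\Gamma(\omega)-2\Gamma(\zeta,\omega)=\omega\mathcal L\zeta-\frac2\omega\Gamma(\omega,\zeta\omega)=\omega\gamma e^{\gamma\phi}\big(\mathcal L\phi-\gamma\Gamma(\phi)\big).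
\]
Now $\mathcal L|p-p_0|^2=-2\operatorname{tr}A\ge-4$, so $\mathcal L\phi\le\frac4{R^2}+\frac2{t_0}$. Since $Aq=q/W$, we have $\Gamma(f)=|q|^2/W=1-\omega^{-2}$ and $|\Gamma(f,|p-p_0|^2)|=2|\langle q,p-p_0\rangle|/W\le3R/\omega$. Dropping the nonnegative term $\Gamma(|p-p_0|^2)/R^4$,
\[
\Gamma(\phi)\ge\frac{1-\omega^{-2}}{16m^2}-\frac{3}{2mR\,\omega}\ge\frac1{32m^2}\qquad\text{if }\omega\ge\omega_1,
\]
with $\omega_1$ depending only on $m$ and $R$. For $\gamma=32m^2(\frac4{R^2}+\frac2{t_0})+1$ the inequality $\mathcal L\phi\ge\gamma\Gamma(\phi)$ forces $\omega<\omega_1$ at the maximum point. Hence $(e^\gamma-1)\,\omega(p_0,t_0)\le(e^{3\gamma/2}-1)\,\omega_1$.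
\end{proof}

We recall two textbook estimates. Let $Q'\subset Q$ be bounded parabolic cylinders, with $Q'$ at positive distance from the bottom and the lateral boundary of $Q$, and let $C^{\alpha,\alpha/2}$ denote H\"older continuity with exponent $\alpha$ in $p$ and $\alpha/2$ in $t$.
\begin{enumerate}
\item[(H)] \emph{H\"older gradient estimate} \cite[Ch.~VI]{LSU}. If $f$ is smooth, $f_t=\sum a_{ij}(Df)f_{ij}$ in $Q$ with $(a_{ij})$ smooth and positive definite, and $|f|,|Df|\le C$ in $Q$, then $Df$ is bounded in $C^{\alpha,\alpha/2}(Q')$, with $\alpha\in(0,1)$ and the bound depending only on $C$, $(a_{ij})$, $Q$, $Q'$.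
\item[(S)] \emph{Schauder estimate.} If $g$ is smooth and bounded, $g_t=\sum b_{ij}g_{ij}+b_0$ in $Q$, $(b_{ij})$ is uniformly positive definite and $b_{ij},b_0\in C^{\alpha,\alpha/2}(Q)$, then $Dg$, $D^2g$ and $g_t$ are bounded in $C^{\alpha,\alpha/2}(Q')$ in terms of $\sup|g|$, these norms, the ellipticity constant, $Q$ and $Q'$.
\end{enumerate}

\begin{lemma}[Compactness]\label{lem:cpt}
Let $u_0$ be locally Lipschitz and let $f_n$ be solutions such that for each $R$ we have $f_n(\cdot,0)=u_0$ on $B_R=B_R(0)$ for all $n\ge n(R)$. Then a subsequence converges locally uniformly on $\mathbb R^2\times[0,\infty)$ to a solution with initial value $u_0$.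
\end{lemma}

\begin{proof}
Given $R$ and $t'$, Lemma~\ref{lem:disc} with $\rho=2\sqrt{t'}$ bounds $|f_n|$ on $B_R\times[0,t']$ by $\sup_{B_{R+\rho}}|u_0|+\rho$ for $n\ge n(R+\rho)$. Lemma~\ref{lem:grad} then bounds $|Df_n|$, for large $n$, uniformly on each compact subset of $\mathbb R^2\times(0,\infty)$. By (H), the coefficients $A(Df_n)$ are bounded in $C^{\alpha,\alpha/2}$ on such sets, and (S) bounds $D^2f_n$ in $C^{\alpha,\alpha/2}$. A spatial derivative of $f_n$ of order $j\ge1$ solves $g_t=\operatorname{tr}(A(Df_n)D^2g)+b_0$, where $b_0$ is a smooth expression in the spatial derivatives of $f_n$ of orders $1,\dots,j+1$. So (S) and induction on $j$ bound all spatial derivatives, and the equation bounds the time derivatives. By the Arzel\`a--Ascoli theorem and a diagonal argument, a subsequence converges with all derivatives, locally uniformly in $t>0$, to a smooth $f$ with $f_t=\mathcal M[f]$.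

Let $L$ be a Lipschitz constant of $u_0$ on $B_{R+1}$. For $p\in B_R$ and $\rho=2\sqrt t\le1$, the datum is within $L\rho$ of $u_0(p)$ on the disc of radius $\rho$ about $p$. Lemma~\ref{lem:disc} gives $|f_n(p,t)-u_0(p)|\le2(L+1)\sqrt t$ for $n\ge n(R+1)$, and $f$ inherits this bound. Hence $f$ extends continuously by $f(\cdot,0)=u_0$, and $|f_n-f|\le4(L+1)\sqrt\delta$ on $B_R\times[0,\delta]$, so the convergence is locally uniform up to $t=0$.
\end{proof}

\section{The brush and its hairpins}\label{sec:brush}

\subsection{The brush}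
Fix
\[
r=10^{-3},\qquad e_k=r^{k+2}\quad(k\ge-1),\qquad T=2e_1 .
\]
We shall use $\frac1\pi\log\frac2r<\frac52$. Let $\mathcal I_0=\{[0,e_0]\}$. Each interval $I=[a,a+e_k]\in\mathcal I_k$ has two \emph{children}, $[a,a+e_{k+1}]$ and $[a+e_k-e_{k+1},a+e_k]$, and $\mathcal I_{k+1}$ is the set of all children of intervals in $\mathcal I_k$. We call $k$ the \emph{level} of $I\in\mathcal I_k$ and write $x_I$ for its center. Let $C_k$ be the union of the intervals in $\mathcal I_k$, so that $C_0\supset C_1\supset\cdots$, and define the \emph{brush}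
\[
\mathcal B=\bigcup_{k\ge0}C_k\times[k,k+1].
\]
The \emph{gap} of $I\in\mathcal I_j$ is the open interval between its children; its length is $(1-2r)e_j$. It is disjoint from $C_i$ for $i\ge j+1$, and its endpoints lie in every $C_i$, because each endpoint of an interval is an endpoint of one of its children. Two distinct intervals of $\mathcal I_k$ are separated by a gap of level at most $k-1$, so their distance is at least $(1-2r)e_{k-1}=998\,e_k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[black!12] (-3,0) rectangle (3,3);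
\foreach \s in {-1,1}{
  \fill[black!12] ({1.2*\s},3) rectangle ({3*\s},6);
  \fill[black!12] ({1.2*\s},6) rectangle ({1.74*\s},7.2);
  \fill[black!12] ({2.46*\s},6) rectangle ({3*\s},7.2);}
\begin{scope}
  \clip (-3.2,0) rectangle (3.2,5.3);
  \filldraw[fill=black!45] plot[domain=-88:88,samples=90] ({5.55*\x/180},{1-1.767*ln(cos(\x))})
    -- plot[domain=88:-88,samples=90] ({4.2*\x/180},{2-1.337*ln(cos(\x))}) -- cycle;
\end{scope}
\foreach \s in {-1,1}{
\begin{scope}[shift={({2.1*\s},0)}]
  \clip (-1,4) rectangle (1,7.2);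
  \draw[thick] plot[domain=-89.6:89.6,samples=120] ({1.665*\x/180},{4.8-0.53*ln(cos(\x))});
  \draw[thick] plot[domain=-89.6:89.6,samples=120] ({1.26*\x/180},{5.5-0.401*ln(cos(\x))});
\end{scope}}
\draw[dashed] (-3.5,5.3)--(3.5,5.3) node[right]{$y=Z_k(0)$};
\draw (3,0)--(3.5,0) node[right]{$y=k$};
\draw (3,3)--(3.5,3) node[right]{$y=k+1$};
\draw (3,6)--(3.5,6) node[right]{$y=k+2$};
\draw[<->] (-3,-0.3)--node[below]{$I$}(3,-0.3);
\end{tikzpicture}
\caption{The brush (light gray) above an interval $I$ of level $k$, not to scale. The hairpin of $I$ at time $0$ (dark gray) lies between two grim reapers and is cut at the dashed line. Its two ends lie inside the hairpins of the two children of $I$, each bounded by a pair of thick curves.}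
\label{fig:brush}
\end{figure}

\subsection{The hairpins}
The hairpin of $I\in\mathcal I_k$ is foliated by reapers centered at $x_I$. Their widths lie between the width $e_k-2e_{k+1}$ of the slot and the width $e_k$ of the strip, so that the legs run inside the children (Figure~\ref{fig:brush}). Put
\[
\ell_k^-=e_k-e_{k+1},\qquad\ell_k^+=e_k-\tfrac14e_{k+1},\qquad\eta_k=e_k+\frac{e_k}\pi\log\frac2r\le4e_k .
\]
Let $c_k$ be the affine function with $c_k(\ell_k^-)=k+1-\eta_k$ and $c_k(\ell_k^+)=k+1-\eta_k-e_k$, so $c_k'<0$. For $\ell\in[\ell_k^-,\ell_k^+]$, $\xi\in\mathbb R$ and $t\in[0,T]$ define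
\[
F_k(\ell,\xi,t)=c_k(\ell)+\frac{\pi t}\ell+G_\ell(\xi)\quad\text{if }|\xi|<\frac\ell2,\qquad F_k(\ell,\xi,t)=+\infty\quad\text{if }|\xi|\ge\frac\ell2 .
\]
The number $c_k(\ell)$ is the initial height of the tip of the reaper of width $\ell$. The depth $\eta_k$ makes the innermost reaper pass below the corners of the slot, and the distance $e_k$ between the innermost and outermost tips leaves room to receive a leg of the parent hairpin. The function $F_k$ is continuous with values in $(-\infty,\infty]$. Wider reapers start lower, move more slowly, and by (G2) are flatter, so they never cross: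
\begin{equation}\label{eq:mono}
\partial_\ell F_k=c_k'-\frac{\pi t}{\ell^2}+\partial_\ell G_\ell(\xi)\le c_k'<0\qquad\text{where }F_k<\infty .
\end{equation}
For $I\in\mathcal I_k$ and $t\in[0,T]$ the hairpin is
\[
V_I(t)=\big\{(x,y):\ F_k(\ell_k^+,x-x_I,t)<y<F_k(\ell_k^-,x-x_I,t)\big\}.
\]
Its points satisfy $|x-x_I|<\frac12\ell_k^+$, and $\{(x,y,t):(x,y)\in V_I(t)\}$ is open in $\mathbb R^2\times[0,T]$. By continuity and \eqref{eq:mono}, through each $(x,y)\in V_I(t)$ passes exactly one reaper of the family: there is a unique $\ell_I(x,y,t)\in(\ell_k^-,\ell_k^+)$ with $y=F_k(\ell_I,x-x_I,t)$. The implicit function theorem shows that $\ell_I$ is smooth.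

The legs of $V_I(0)$ leave the brush above $y=k+2$, where the children split. So we cut the hairpin at a height that moves with the tips of the next level, $\frac34e_{k+1}$ above the outermost one:
\begin{equation}\label{eq:Z}
Z_k(t)=c_{k+1}(\ell_{k+1}^+)+\frac{\pi t}{\ell_{k+1}^+}+\frac34e_{k+1}=k+2-\eta_{k+1}-\frac14e_{k+1}+\frac{\pi t}{\ell^+_{k+1}} .
\end{equation}
In particular
\begin{equation}\label{eq:Zbd}
k+2-5e_{k+1}\le Z_k(t)-\frac{\pi t}{\ell_{k+1}^+}<k+2 .
\end{equation}
The cut hairpin in space-time is
\[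
\mathcal K_I=\big\{(x,y,t):\ t\in[0,T],\ (x,y)\in V_I(t),\ y\le Z_k(t)\big\}.
\]

\begin{lemma}[Core and legs]\label{lem:core}
Let $I\in\mathcal I_k$, $t\in[0,T]$, $(x,y)\in V_I(t)$. Then $y\ge k+\frac12$, and one of the following holds.
\begin{enumerate}
\item[(a)] $|x-x_I|\le\frac12e_k-\frac34e_{k+1}$ and $y\le k+1-e_k+\pi t/\ell_k^-$.
\item[(b)] $x$ lies in a child $J$ of $I$, and $|x-x_J|\le\frac38e_{k+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
First, $y>c_k(\ell_k^+)\ge k+1-5e_k\ge k+\frac12$. Let $\xi=x-x_I$. If $|\xi|\le\frac12e_k-\frac34e_{k+1}$, then $\frac12\ell_k^--|\xi|\ge\frac14e_{k+1}$, and (G3) gives $G_{\ell_k^-}(\xi)\le\frac{e_k}\pi\log\frac{2e_k}{e_{k+1}}=\eta_k-e_k$. So $y<F_k(\ell_k^-,\xi,t)\le k+1-e_k+\pi t/\ell_k^-$. Otherwise $\frac12e_k-\frac34e_{k+1}<|\xi|<\frac12\ell_k^+=\frac12e_k-\frac18e_{k+1}$. The centers of the children are at $\xi=\pm(\frac12e_k-\frac12e_{k+1})$, so the one on the same side as $x$ is within $\frac38e_{k+1}$ of $x$.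
\end{proof}

\begin{lemma}[Time zero]\label{lem:zero}
Let $W_0$ be the union over all $k\ge0$ and $I\in\mathcal I_k$ of the closures of the sets $\{p:(p,0)\in\mathcal K_I\}$. Then $W_0$ is closed and contained in the interior of $\mathcal B$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:core}, the set belonging to $I\in\mathcal I_k$ lies in the union of three closed rectangles: $\{|x-x_I|\le\frac12e_k-\frac34e_{k+1},\ k+\frac12\le y\le k+1-e_k\}$, and $\{|x-x_J|\le\frac38e_{k+1},\ k+\frac12\le y\le Z_k(0)\}$ for the two children $J$. The first lies in the interior of $I\times[k,k+1]\subset\mathcal B$. The others lie in the interior of $J\times[k,k+2]$, since $Z_k(0)<k+2$, and $J\times[k,k+2]\subset\mathcal B$ because $J\subset C_k\cap C_{k+1}$. There are finitely many intervals of each level $k$, and their sets lie in $k+\frac12\le y\le k+2$. So the union is locally finite, hence closed.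
\end{proof}

For $J\in\mathcal I_{k+1}$, $k\ge0$, define the compact set
\[
\mathcal N_J=\big\{(x,Z_k(t),t):\ |x-x_J|\le\tfrac38e_{k+1},\ t\in[0,T]\big\}.
\]

\begin{lemma}[Ends]\label{lem:ends}
\begin{enumerate}
\item[(a)] If $I\in\mathcal I_k$ and $(x,y,t)\in\mathcal K_I$ with $y=Z_k(t)$, then $(x,y,t)\in\mathcal N_J$ for a child $J$ of $I$.
\item[(b)] $\mathcal N_J\subset\mathcal K_J$ for every $J\in\mathcal I_{k+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The cut starts above the core and moves faster than it: since $\ell_{k+1}^+<\ell_k^-$, \eqref{eq:Zbd} gives $Z_k(t)\ge k+2-5e_{k+1}+\pi t/\ell_k^->k+1-e_k+\pi t/\ell_k^-$. So alternative (b) of Lemma~\ref{lem:core} holds.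

(b) Let $\xi=x-x_J$ with $|\xi|\le\frac38e_{k+1}$. The cut lies below the innermost reaper of $J$, since by \eqref{eq:Z} and $\ell_{k+1}^-<\ell_{k+1}^+$,
\[
F_{k+1}(\ell_{k+1}^-,\xi,t)\ge k+2-\eta_{k+1}+\pi t/\ell_{k+1}^->Z_k(t).
\]
It lies above the outermost one. Indeed $\frac12\ell_{k+1}^+-|\xi|\ge\frac18(1-r)e_{k+1}$, so (G3) gives $G_{\ell_{k+1}^+}(\xi)\le\frac{e_{k+1}}\pi\log\frac4{1-r}<\frac12e_{k+1}$, and $F_{k+1}(\ell^+_{k+1},\xi,t)<Z_k(t)$ by the first form of \eqref{eq:Z}. Thus $(x,Z_k(t))\in V_J(t)$. Finally \eqref{eq:Zbd} and $\ell_{k+2}^+<\ell_{k+1}^+$ give $Z_k(t)<k+2+\pi t/\ell_{k+1}^+<k+3-5e_{k+2}+\pi t/\ell_{k+2}^+\le Z_{k+1}(t)$.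
\end{proof}

\section{The subsolutions and the initial datum}\label{sec:datum}

\subsection{Ridges on the hairpins}
For $I\in\mathcal I_k$ let $\bar\ell_k=\frac12(\ell_k^-+\ell_k^+)$ and define on $\mathcal K_I$
\[
\sigma_I=\pi\,\frac{\ell_I-\bar\ell_k}{\ell_k^+-\ell_k^-}\in\Big(-\frac\pi2,\frac\pi2\Big),\qquad w_I=h_k-\lambda_kt+\log\cos\sigma_I\le h_k,
\]
with constants $\lambda_k\ge0$ and $h_k$ given by the next lemma.

\begin{lemma}\label{lem:w}
There are constants $\lambda_k\ge0$ and $1\le h_0<h_1<\cdots$ with $h_k-\lambda_k\ge1$ such that the following hold for every $I\in\mathcal I_k$, $k\ge0$.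
\begin{enumerate}
\item[(a)] $\partial_tw_I\le\mathcal M[w_I]$ on $\mathcal K_I$.
\item[(b)] There is a compact set $\widehat{\mathcal K}_I\supset\mathcal K_I$ on which $w_I$, extended by $-\infty$, is upper semicontinuous.
\item[(c)] If $(x,y,t)\in\mathcal K_I$ and $y=Z_k(t)$, then $(x,y,t)\in\mathcal K_J$ for a child $J$ of $I$, and $w_J>w_I$ at this point.
\end{enumerate}
\end{lemma}

\begin{proof}
We use $(\ell,\xi,t)$ as coordinates. The set
\[
\mathcal P_k=\big\{(\ell,\xi,t):\ \ell_k^-\le\ell\le\ell_k^+,\ t\in[0,T],\ F_k(\ell,\xi,t)\le Z_k(t)\big\}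
\]
is bounded, and closed by the continuity of $F_k$ and $Z_k$; $F_k$ is finite and smooth near each of its points. The map $(\ell,\xi,t)\mapsto(x_I+\xi,F_k(\ell,\xi,t),t)$ is continuous on $\mathcal P_k$ and injective by \eqref{eq:mono}. So it is a homeomorphism onto a compact set $\widehat{\mathcal K}_I$, and $\mathcal K_I$ is the image of the part where $\ell_k^-<\ell<\ell_k^+$. Hence $\sigma_I$ extends continuously to $\widehat{\mathcal K}_I$ with values $\pm\frac\pi2$ on $\widehat{\mathcal K}_I\setminus\mathcal K_I$, which proves (b).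

Differentiating $y=F_k(\ell_I,x-x_I,t)$ gives $\partial_y\ell_I=1/\partial_\ell F_k$ and $\partial_x\ell_I=-\partial_\xi F_k/\partial_\ell F_k$. A second differentiation expresses $D^2\ell_I$ through polynomials in the derivatives of $F_k$ divided by $(\partial_\ell F_k)^3$. By \eqref{eq:mono} all these expressions are continuous on the compact set $\mathcal P_k$, and $|D\ell_I|\ge|\partial_\ell F_k|^{-1}$ has a positive lower bound there. So $1+|D\sigma_I|^2+|D^2\sigma_I|/(2|D\sigma_I|)$ is bounded on $\mathcal K_I$; let $\lambda_k$ be a bound. It depends only on $k$, since hairpins of the same level are translates of each other. The function $\sigma_I$ is constant along the curves $y=F_k(\ell,x-x_I,t)$, which move by curve shortening by (G1). Lemma~\ref{lem:ridge} gives (a).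

For $J\in\mathcal I_k$, $k\ge1$, the continuous function $\log\cos\sigma_J$ is bounded below on the compact set $\mathcal N_J\subset\mathcal K_J$, say by $-\kappa_k$ with $\kappa_k\ge0$ depending only on $k$. Put
\[
h_0=\lambda_0+1,\qquad h_{k+1}=h_k+\lambda_{k+1}+\kappa_{k+1}+1 .
\]
In (c), Lemma~\ref{lem:ends} places the point in $\mathcal N_J\subset\mathcal K_J$, and since $t\le T\le1$ we get $w_J\ge h_{k+1}-\lambda_{k+1}-\kappa_{k+1}=h_k+1>w_I$.
\end{proof}

\subsection{The datum}
The constants are chosen in a definite order. The geometry fixes the heights $h_k$. These fix a function $\Phi(y)$, the height of the datum on the brush. The depth $H(y)$ off the brush comes last and is large compared with $\Phi$, so that the slots are not filled by the neighboring ridges. A nondecreasing function $\Theta:\mathbb R\to\mathbb R$ has a smooth nondecreasing majorant, namely $y\mapsto\int\Theta(y+s)\,\varrho(s)\,ds$ for a smooth probability density $\varrho$ supported in $(0,1)$. So we can choose: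
\begin{itemize}
\item $\Phi\in C^\infty(\mathbb R)$ nondecreasing, with $\Phi\ge1$ and $\Phi(y)\ge h_k$ for $y\ge k$, $k\ge0$;
\item $\alpha_j=\Phi(j+2)+1$ and $\Lambda_j=16(\alpha_j+3)\ge1$ for $j\ge-1$;
\item $H\in C^\infty(\mathbb R)$ nondecreasing, with $H\ge4$ and
\begin{equation}\label{eq:H}
H(y)\ge1+\Lambda_j(y+3)\qquad\text{whenever }j\ge-1\text{ and }y\ge j+1
\end{equation}
(for each $y$ only finitely many $j$ occur);
\item $\chi\in C^\infty(\mathbb R^2;[0,1])$ with $\chi=1$ on $W_0$ and $\chi=0$ outside the interior of $\mathcal B$; these two sets are closed and disjoint by Lemma~\ref{lem:zero}.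
\end{itemize}
Define
\[
u_0=\chi\,\Phi(y)-(1-\chi)\,H(y)\in C^\infty(\mathbb R^2).
\]
Then $-H\le u_0\le\Phi$, and $u_0=-H$ off $\mathcal B$. If $(p,0)\in\mathcal K_I$ with $I\in\mathcal I_k$, then $\chi(p)=1$ and $y\ge k$, so
\begin{equation}\label{eq:init}
u_0(p)=\Phi(y)\ge h_k\ge w_I(p,0).
\end{equation}

\subsection{Capped and cut data}
For $n\ge1$ let $\vartheta_n\in C^\infty(\mathbb R;[0,1])$ with $\vartheta_n(y)=0$ for $y\le n$ and $\vartheta_n(y)=1$ for $y\ge n+\frac12$. Let $\varpi\in C^\infty(\mathbb R;[0,1])$ with $\varpi(x)=1$ for $|x|\le\frac12$ and $\varpi(x)=0$ for $|x|\ge1$. Put $K_n=\Phi(n+1)+2$ and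
\[
u_0^n=(1-\vartheta_n\varpi)\,u_0+\vartheta_n\varpi K_n,\qquad v_0^n=(1-\vartheta_n)\,u_0-\vartheta_nH .
\]
Both are smooth, equal $u_0$ for $y\le n$, and equal $-H$ for $|x|\ge1$. The \emph{capped} datum $u_0^n$ is a plateau of height $K_n$ on $\{|x|\le\frac12,\ y\ge n+\frac12\}$, and $u_0^n\ge u_0$ for $y\le n+1$, since $u_0\le\Phi(n+1)<K_n$ there. The \emph{cut} datum satisfies $v_0^n\le\Phi$ everywhere, and $v_0^n=-H$ off $\mathcal B$ and for $y\ge n+1$.

The estimates of the next two sections use the datum only in the strip $\Sigma=\{|x|\le2\}$. We state them accordingly, since this is what Theorem~\ref{thm:many} needs.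

\section{Capped data: the ridges persist}\label{sec:cap}

\begin{proposition}\label{prop:cap}
Let $n\ge1$ and let $f$ be a solution with $f(\cdot,0)=u_0^n$ on $\Sigma$. Then $f\ge w_I$ on $\mathcal K_I$ for every $I$ of level $k\le n-1$.
\end{proposition}

\begin{proof}
The ends of the hairpins of the last level $n-1$ are buried in the plateau. If $x\in[0,e_0]$ and $y\ge n+\frac34$, then $u_0^n=K_n$ on the disc of radius $\frac14$ about $(x,y)$. Since $T<\frac1{64}$, Lemma~\ref{lem:disc} gives
\begin{equation}\label{eq:plateau}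
f(x,y,t)\ge K_n-1\ge h_{n-1}+1\qquad\text{for }x\in[0,e_0],\ y\ge n+\tfrac34,\ 0\le t\le T .
\end{equation}
Suppose the proposition fails. Then for some $\varepsilon>0$ the supremum of $w_I-f-\varepsilon t$, taken over the finitely many $I$ of level at most $n-1$ and over the points of $\widehat{\mathcal K}_I$, is positive. By Lemma~\ref{lem:w}(b) it is attained, for some $I\in\mathcal I_k$, at a point $(x_0,y_0,t_0)$, which lies in $\mathcal K_I$ because $w_I=-\infty$ elsewhere.

If $t_0=0$, then $y_0\le Z_k(0)<k+2\le n+1$, so $f=u_0^n\ge u_0\ge w_I$ by \eqref{eq:init}, and the value is not positive. If $y_0=Z_k(t_0)$ and $k\le n-2$, Lemma~\ref{lem:w}(c) gives an admissible $J$ with a larger value at the same point. If $y_0=Z_k(t_0)$ and $k=n-1$, then $y_0\ge n+1-5e_n>n+\frac34$ by \eqref{eq:Zbd} and $x_0\in I\subset[0,e_0]$, so \eqref{eq:plateau} gives $f>h_{n-1}\ge w_I$. All three cases are impossible.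

Hence $t_0>0$ and $y_0<Z_k(t_0)$, and all nearby points with $t\le t_0$ lie in $\mathcal K_I$. At the maximum, $\partial_tw_I-f_t\ge\varepsilon$, and the touching argument gives $\mathcal M[w_I]\le\mathcal M[f]$. With Lemma~\ref{lem:w}(a), $f_t+\varepsilon\le\partial_tw_I\le\mathcal M[w_I]\le\mathcal M[f]=f_t$, a contradiction.
\end{proof}

We read off the lower bound on the crest $\sigma_I=0$, at height $k+\frac32$, for times so short that the tip of the hairpin has not yet arrived there.

\begin{lemma}\label{lem:crest}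
Let $k\ge0$, $I=[0,e_k]\in\mathcal I_k$ and $0\le t\le2e_{k+1}$. There is $x_k(t)\in I$, depending only on $k$ and $t$, such that $(x_k(t),k+\frac32,t)\in\mathcal K_I$ and $w_I\ge1$ at this point.
\end{lemma}

\begin{proof}
Note $t\le T$. We have $F_k(\bar\ell_k,0,t)\le k+1+2\pi e_{k+1}/\ell_k^-=k+1+\frac{2\pi r}{1-r}<k+\frac32$, and $\xi\mapsto F_k(\bar\ell_k,\xi,t)$ increases continuously to $\infty$ on $[0,\bar\ell_k/2)$. So there is a unique $\xi>0$ with $F_k(\bar\ell_k,\xi,t)=k+\frac32$; put $x_k(t)=x_I+\xi\in I$. By \eqref{eq:Zbd}, $k+\frac32<Z_k(t)$, so the point lies in $\mathcal K_I$. There $\ell_I=\bar\ell_k$, $\sigma_I=0$ and $w_I=h_k-\lambda_kt\ge h_k-\lambda_k\ge1$.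
\end{proof}

\section{Cut data: the brush is erased from above}\label{sec:cut}

Fix $n\ge1$ and let $f$ be a solution with $f(\cdot,0)=v_0^n$ on $\Sigma$. All points considered in this section have $-e_{-1}\le x\le e_0+e_{-1}$, so the discs of radius $1$ about them lie in $\Sigma$. For such $x$ and $0\le t\le T$, Lemma~\ref{lem:disc} with $\rho=1$ and the monotonicity of $\Phi$ and $H$ give
\begin{align}
f(x,y,t)&\le\Phi(y+1)+1&&\text{for all }y,\label{eq:crude}\\
f(x,y,t)&\le1-H(n+1)\le-3&&\text{for }y\ge n+2.\label{eq:top}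
\end{align}
We allot the time $\tau_k$ to the erasure of one story of width $e_k$, starting from the top:
\[
\tau_k=\frac9{2\pi}e_k,\qquad t_k=\sum_{i=k+1}^n\tau_i,\qquad b_k=3-2\sum_{i=k+1}^ne_i\in[2,3]\qquad(0\le k\le n).
\]
Thus $t_n=0$, $b_n=3$, $t_{k-1}=t_k+\tau_k$, $b_{k-1}=b_k-2e_k$, and $t_{k-1}\le\frac{9}{2\pi(1-r)}e_k\le2e_k\le T$ for $1\le k\le n$.

\begin{proposition}\label{prop:cut}
For $0\le k\le n$ the following statement holds.
\[
\mathrm E(k):\qquad f(x,y,t_k)\le-b_k\quad\text{if }\operatorname{dist}(x,C_k)\le\tfrac12e_k\text{ and }k+\tfrac54\le y\le n+2 .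
\]
\end{proposition}

The proof is a downward induction. To pass from $\mathrm E(k)$ to $\mathrm E(k-1)$ we push a reaper of width $2e_k$ down over each strip $I\in\mathcal I_k$. An upper barrier of this kind is low on its two sides, so we must first know that $f$ is low beside the strips. That is the content of Lemma~\ref{lem:slot}.

\subsection{The slots stay deep}
A slot of level $j$ fills from below at speed about $\pi/e_j$. During the time $2e_k$, $k>j$, this amounts to a distance of order $r$. The barrier is the tilted reaper, which is infinite on the walls of the slot and so needs no information about the ridges.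

\begin{lemma}[Slots]\label{lem:slot}
Let $1\le k\le n$, $0\le t\le t_{k-1}$, $k+\frac18\le y\le n+2$, $\operatorname{dist}(x,C_k)\ge\frac14e_k$ and $\operatorname{dist}(x,C_{k-1})\le\frac12e_{k-1}$. Then $f(x,y,t)\le-3$.
\end{lemma}

\begin{proof}
For $y=n+2$ this is \eqref{eq:top}, so let $y<n+2$. We have $x\notin C_k$ and $-\frac12e_0\le x\le\frac32e_0$. If $x\in[0,e_0]$, then $x$ lies in a gap $U$ of some level $j$ with $0\le j\le k-1$. Otherwise let $U$ be the one of $(-e_{-1},0)$ and $(e_0,e_0+e_{-1})$ that contains $x$, and put $j=-1$. In all cases the length $\ell$ of $U$ satisfies $(1-2r)e_j\le\ell\le e_j\le r$, and $U\cap C_i=\emptyset$ for $i\ge j+1$. Moreover $x$ has distance at least $\frac14e_k$ from $\partial U$: the endpoints of $U$ lie in $C_k$, except for $-e_{-1}$ and $e_0+e_{-1}$, whose distance from $x$ is at least $e_{-1}-\frac12e_0$.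

Let $x_U$ be the center of $U$, $\mu=\pi/\ell$, $\Lambda=\Lambda_j$, $\Omega=U\times(j+1,n+2)$, and for $(x',y')\in\Omega$
\[
g(x',y',t)=\alpha_j+\sqrt{1+\Lambda^2}\,\big(G_\ell(x'-x_U)+\mu t\big)-\Lambda(y'-j-1).
\]
By Lemma~\ref{lem:tilt}, $g_t=\mathcal M[g]$. We check the hypotheses of Lemma~\ref{lem:comp} on $[0,t_{k-1}]$, using $g\ge\alpha_j-\Lambda(y'-j-1)$.
\begin{itemize}
\item As $x'\to\partial U$, $g\to\infty$ uniformly in $y'$ and $t$, while $f$ is bounded on $\overline\Omega\times[0,T]$.
\item At $y'=j+1$: $g\ge\alpha_j=\Phi(j+2)+1\ge f$ by \eqref{eq:crude}.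
\item At $y'=n+2$: $g\ge-\Lambda(n+1-j)\ge-\Lambda(n+4)\ge1-H(n+1)\ge f$ by \eqref{eq:H} and \eqref{eq:top}.
\item At $t=0$: a point of $\mathcal B$ with $y'>j+1$ has $x'\in C_i$ for some $i\ge j+1$, so $\Omega\cap\mathcal B=\emptyset$. Hence $f=-H(y')\le-\Lambda(y'+3)\le-\Lambda(y'-j-1)\le g$ by \eqref{eq:H}.
\end{itemize}
So $f\le g$ on $\Omega\times[0,t_{k-1}]$. We evaluate at the given point, with $m=k-j\ge1$. By (G3) with $d=\frac14e_k$,
\[
G_\ell(x-x_U)\le\frac\ell\pi\log\frac{2\ell}{e_k}\le\frac r\pi\log\frac2{r^m}\le m\,\frac r\pi\log\frac2r\le0.003\,m .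
\]
Further $\mu t\le2\pi e_k/\ell\le\frac{2\pi r}{1-2r}\le0.007$, and $y-j-1\ge m-\frac78\ge\frac m8$. Since $\sqrt{1+\Lambda^2}\le2\Lambda$,
\[
f(x,y,t)\le\alpha_j+\Lambda\Big(0.02\,m-\frac m8\Big)\le\alpha_j-\frac{\Lambda_j}{16}=-3 .\qedhere
\]
\end{proof}

\subsection{The profile of the descending front}
An inverted tilted reaper tends to $-\infty$ on its walls and ahead of nothing levels off, so it cannot lie above $f$. The barrier must rise steeply, above $\Phi$, on the part of the ridge not yet erased, and be almost constant behind the front. We take $-b_k+\Psi(s)$, where the level curves of $s$ are downward reapers and $\Psi$ bends from slope $-\Lambda$ to slope $0$. Bending costs convexity, and we pay for it by moving the reaper at half its natural speed; this leads to the inequality in (a) below. The point of the lemma is that (c) does not depend on $\Lambda$, so the time of erasure does not depend on the height of the ridge. The reason is visible in the variable $Q=P/\sqrt{1+P^2}$, the sine of the slope angle: the inequality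 becomes $Q'\ge-\frac\mu2Q$, and $Q<1$ however large the slope is.

\begin{lemma}[Profile]\label{lem:prof}
For $\mu,\Lambda>0$ there is a smooth $\Psi:\mathbb R\to(0,\infty)$ with $P:=-\Psi'>0$ such that
\begin{enumerate}
\item[(a)] $\Psi''\le\frac\mu2(P+P^3)$;
\item[(b)] $\Psi(s)\ge\Lambda|s|$ for $s\le0$;
\item[(c)] $\Psi(s)\le\frac2\mu$ for $s\ge\frac2\mu$, and $\Psi(s)\to0$ as $s\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\chi_0$ be smooth and nondecreasing, with $\chi_0=0$ on $(-\infty,0]$ and $\chi_0=1$ on $[1,\infty)$. Put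
\[
Q(s)=\frac\Lambda{\sqrt{1+\Lambda^2}}\exp\Big(-\frac12\int_0^{\mu s}\chi_0\Big)\in(0,1),\qquad P=\frac Q{\sqrt{1-Q^2}},\qquad\Psi(s)=\int_s^\infty P .
\]
For $\mu s\ge2$ we have $\int_0^{\mu s}\chi_0\ge\mu s-1\ge1$, so $Q\le e^{-(\mu s-1)/2}$, $Q^2\le e^{-1}$ and $P\le(1-e^{-1})^{-1/2}e^{-(\mu s-1)/2}\le1.26\,e^{-(\mu s-1)/2}$. Thus $\Psi$ is finite, tends to $0$, and $\Psi(s)\le1.26\,e^{-1/2}\frac2\mu<\frac2\mu$ for $\mu s\ge2$. From $Q=P/\sqrt{1+P^2}$ we get $Q'/Q=P'/(P(1+P^2))$, while $Q'/Q=-\frac\mu2\chi_0(\mu s)$. Hence $\Psi''=-P'=\frac\mu2\chi_0(\mu s)(P+P^3)$, which gives (a). For $s\le0$, $P=\Lambda$, so $\Psi(s)=\Psi(0)+\Lambda|s|$.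
\end{proof}

\subsection{Proof of Proposition~\ref{prop:cut}}
$\mathrm E(n)$ holds because $t_n=0$ and $v_0^n=-H\le-3=-b_n$ for $y\ge n+1$. Let $1\le k\le n$ and assume $\mathrm E(k)$; we prove $\mathrm E(k-1)$.

Fix $I\in\mathcal I_k$. Put $\xi=x-x_I$, $G=G_{2e_k}$, $\mu=\frac\pi{2e_k}$, so that $G''=\mu(1+G'^2)$, and choose $\Lambda$ with $\Lambda e_k\ge\Phi(k+3)+4$. Let $\Psi$ be the profile for these $\mu,\Lambda$. On $\Omega=\{|\xi|<e_k,\ k+\frac18<y<n+2\}$ and for $t\in[t_k,t_{k-1}]$ define
\[
\bar y(t)=k+\tfrac54+2e_k-\tfrac\mu2(t-t_k),\qquad s=y-\bar y(t)+G(\xi),\qquad g=-b_k+\Psi(s)>-b_k\ge-3 .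
\]
Since $\frac\mu2\tau_k=\frac98$, the tip $\bar y$ descends from $k+\frac54+2e_k$ to $\bar y(t_{k-1})=k+\frac18+2e_k$.

\emph{Supersolution.} We have $g_x=-PG'$, $g_y=-P$, $g_{xx}=\Psi''G'^2-PG''$, $g_{xy}=\Psi''G'$, $g_{yy}=\Psi''$ and $g_t=-\frac\mu2P$. With $E=1+G'^2\ge1$, the numerator in \eqref{eq:M} is
\[
(1+P^2)(\Psi''G'^2-PG'')-2P^2G'^2\Psi''+(1+P^2G'^2)\Psi''=E\,\big[\Psi''-\mu P(1+P^2)\big],
\]
and the denominator is $1+P^2E$. So $g_t\ge\mathcal M[g]$ is equivalent to
\[
\Psi''\le\mu(P+P^3)-\frac\mu2\Big(\frac PE+P^3\Big).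
\]
The right side is at least $\frac\mu2(P+P^3)$, and Lemma~\ref{lem:prof}(a) applies.

\emph{Two ways of being above $f$.} First, let $\frac34e_k\le|\xi|\le e_k$. Then $\operatorname{dist}(x,I)\in[\frac14e_k,\frac12e_k]$, and this equals $\operatorname{dist}(x,C_k)$ because the other intervals of $\mathcal I_k$ are at distance at least $998e_k$ from $I$. Also $\operatorname{dist}(x,C_{k-1})\le\operatorname{dist}(x,C_k)\le\frac12e_{k-1}$. Lemma~\ref{lem:slot} gives
\begin{equation}\label{eq:side}
f\le-3\le-b_k\qquad\text{if }\tfrac34e_k\le|\xi|\le e_k,\ k+\tfrac18\le y\le n+2,\ t\in[t_k,t_{k-1}].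
\end{equation}
Second, let $|\xi|\le\frac34e_k$. Then (G3) with $d=\frac14e_k$ gives $G(\xi)\le\frac{2e_k}\pi\log4\le e_k$. If moreover $y\le\bar y(t)-2e_k$, then $s\le-e_k$ and $y\le k+\frac54$, so Lemma~\ref{lem:prof}(b) and \eqref{eq:crude} give
\begin{equation}\label{eq:below}
g\ge-3+\Lambda e_k\ge\Phi(k+3)+1\ge f\qquad\text{if }|\xi|\le\tfrac34e_k,\ y\le\bar y(t)-2e_k .
\end{equation}

\emph{Boundary.} As $|\xi|\to e_k$, $s\to\infty$ uniformly in $y$ and $t$, so $g$ extends continuously to $\overline\Omega\times[t_k,t_{k-1}]$ with value $-b_k$ on $|\xi|=e_k$. It suffices to check $g\ge f$ on $\partial\Omega$. On $|\xi|=e_k$ this is \eqref{eq:side}, and on $y=n+2$ it follows from \eqref{eq:top}. On $y=k+\frac18$ use \eqref{eq:side} for $|\xi|\ge\frac34e_k$, and \eqref{eq:below} otherwise, which applies because $\bar y(t)-2e_k\ge\bar y(t_{k-1})-2e_k=k+\frac18$.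

\emph{Initial time $t_k$.} For $y\ge k+\frac54$, $\mathrm E(k)$ gives $f\le-b_k<g$, since $|\xi|<e_k$ implies $\operatorname{dist}(x,C_k)\le\frac12e_k$. For $y<k+\frac54=\bar y(t_k)-2e_k$ use \eqref{eq:side} or \eqref{eq:below}.

\emph{Conclusion.} Lemma~\ref{lem:comp} gives $f\le g$ on $\Omega\times[t_k,t_{k-1}]$, and by continuity also on $y=n+2$. At $t=t_{k-1}$ and for $y\ge k+\frac14$ we have $s\ge\frac18-2e_k\ge\frac{4e_k}\pi=\frac2\mu$, so Lemma~\ref{lem:prof}(c) gives
\[
f(x,y,t_{k-1})\le-b_k+\frac{4e_k}\pi\le-b_k+2e_k=-b_{k-1}\qquad\text{for }|x-x_I|<e_k,\ k+\tfrac14\le y\le n+2 .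
\]
Now let $\operatorname{dist}(x,C_{k-1})\le\frac12e_{k-1}$ and $k+\frac14\le y\le n+2$. If $\operatorname{dist}(x,C_k)<\frac12e_k$, then $|x-x_I|<e_k$ for some $I\in\mathcal I_k$ and the last estimate applies. Otherwise Lemma~\ref{lem:slot} gives $f(x,y,t_{k-1})\le-3\le-b_{k-1}$. This is $\mathrm E(k-1)$.\qed

\medskip
Summability of the widths enters twice: it keeps the total loss $2\sum e_i$ in the bound $b_k$ below $1$, and it keeps the times $t_k$ below $2e_{k+1}$ uniformly in $n$. The smallness of $r$ makes this time too short for the slots to fill (Lemma~\ref{lem:slot}) and for the hairpins to move away (Lemma~\ref{lem:crest}).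

\section{Proofs of the theorems}\label{sec:end}

Write $t_k^{(n)}$ for the time $t_k$ of Section~\ref{sec:cut}, and put
\[
t_k^*=\lim_{n\to\infty}t_k^{(n)}=\sum_{i>k}\tau_i=\frac{9\,e_{k+1}}{2\pi(1-r)}\le2e_{k+1},\qquad X_k=\big(x_k(t_k^*),\,k+\tfrac32\big).
\]
Then $t_k^*\downarrow0$, and $X_k$ depends only on $k$, with first coordinate in $C_k$.

\begin{lemma}\label{lem:limit}
Let $f_n$, for $n$ in an infinite set of positive integers, be solutions that converge locally uniformly on $\mathbb R^2\times[0,\infty)$ to $f$.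
\begin{enumerate}
\item[(a)] If $f_n(\cdot,0)=u_0^n$ on $\Sigma$ for all $n$, then $f(X_k,t_k^*)\ge1$ for all $k\ge0$.
\item[(b)] If $f_n(\cdot,0)=v_0^n$ on $\Sigma$ for all $n$, then $f(X_k,t_k^*)\le-2$ for all $k\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $n\ge k+1$, Proposition~\ref{prop:cap} and Lemma~\ref{lem:crest} give $f_n(X_k,t_k^*)\ge1$. (b) For $n\ge k$, statement $\mathrm E(k)$ of Proposition~\ref{prop:cut} gives $f_n(X_k,t_k^{(n)})\le-b_k\le-2$, since $k+\frac54\le k+\frac32\le n+2$. As $t_k^{(n)}\to t_k^*$, local uniform convergence and the continuity of $f$ give $f_n(X_k,t_k^{(n)})\to f(X_k,t_k^*)$.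
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
By the theorem of Ecker and Huisken there are solutions $u^n$ and $v^n$ with the smooth data $u_0^n$ and $v_0^n$. These data equal $u_0$ for $y\le n$, so Lemma~\ref{lem:cpt} yields subsequences that converge locally uniformly to solutions $u$ and $v$ with initial value $u_0$. Lemma~\ref{lem:limit} gives the two inequalities for $N=2$. For $N>2$ add dummy variables and take the points $(X_k,0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:many}]
We place copies of the brush side by side and decide for each copy separately whether to cut or to cap it. Let $\tilde u_0$ be the function that is $4$-periodic in $x$ and equals $u_0$ on $\Sigma$. It is smooth, because $u_0=-H(y)$ for $x\notin[0,e_0]$. For $S\subset\mathbb Z$ and $n\ge1$ define, for $m\in\mathbb Z$ and $|x|\le2$,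
\[
f_0^{n,S}(x+4m,y)=\begin{cases}v_0^n(x,y)&\text{if }m\in S,\\u_0^n(x,y)&\text{if }m\notin S.\end{cases}
\]
Since $u_0^n=v_0^n=-H(y)$ for $1\le|x|\le2$, this function is well defined and smooth, and it equals $\tilde u_0$ for $y\le n$. Let $f^{n,S}$ be a solution with this datum. For fixed $S$, Lemma~\ref{lem:cpt} gives a subsequence that converges locally uniformly to a solution $f^S$ with initial value $\tilde u_0$. The equation is invariant under translations, so for each $m$ the functions $f^{n,S}(x+4m,y,t)$ are solutions whose data on $\Sigma$ are $v_0^n$ if $m\in S$ and $u_0^n$ if $m\notin S$. By Lemma~\ref{lem:limit}, for every $k\ge0$,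
\[
f^S\big(X_k+(4m,0),t_k^*\big)\ge1\quad(m\notin S),\qquad f^S\big(X_k+(4m,0),t_k^*\big)\le-2\quad(m\in S).
\]
If $S\ne S'$, take $m$ in exactly one of the two sets: then $f^S(\cdot,t_k^*)\ne f^{S'}(\cdot,t_k^*)$ for every $k$, and $t_k^*\downarrow0$. There are $2^{\aleph_0}$ subsets of $\mathbb Z$. Dummy variables give all $N\ge2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LSU}
Ladyzhenskaya, Solonnikov and Ural'tseva, Chapter VI (interior H\"older gradient estimates for uniformly parabolic quasilinear equations).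

\bibitem{Uniq}
\emph{Uniqueness results for quasilinear parabolic equations through viscosity solutions' methods},
\texttt{http://ley.perso.math.cnrs.fr/bbbl.pdf}.

\end{thebibliography}
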